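\title{The Borel complexity of fields of finite transcendence degree}

\begin{abstract}
We determine the position, under Borel reducibility, of the isomorphism relation on fields of transcendence degree $n$. For every $n\ge 1$, and in each characteristic separately, it is Borel bireducible with the universal countable Borel equivalence relation $E_\infty$; for $n=0$ it is smooth. In particular, fields of transcendence degree $8$ are not strictly harder to classify than fields of transcendence degree $1$. The upper bound comes from the compactness of Galois groups. For the lower bound we adjoin roots to a function field in one variable so that the resulting field remembers prescribed sets of places, and we use these sets to encode the shift action of a free group: on the projective line in characteristic $0$, and on the inverse limit of a supersingular elliptic curve under multiplication by a prime in positive characteristic.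
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A \emph{standard Borel space} is a set with the $\sigma$-algebra of Borel sets of some separable completely metrizable topology; a Borel subset of a standard Borel space is again one. Let $E$ and $E'$ be equivalence relations on standard Borel spaces $Y$ and $Y'$. A \emph{Borel reduction} from $E$ to $E'$ is a Borel map $f\colon Y\to Y'$ such that
\[
x\mathrel{E}y\iff f(x)\mathrel{E'}f(y).
\]
We write $E\le_B E'$ if there is such a map, $E\sim_B E'$ if $E\le_B E'$ and $E'\le_B E$, and $E<_B E'$ if $E\le_B E'$ and $E'\not\le_B E$. A reduction assigns to each point of $Y$, by an explicit rule, an $E'$-class that is a complete invariant for $E$; so $E\le_B E'$ says that whoever can classify points up to $E'$ can classify points up to $E$. Following Friedman--Stanley and Hjorth--Kechris, one measures the complexity of the classification problem for a class of countable structures by the position of its isomorphism relation under $\le_B$, and one calls the problem for a class $\mathcal C$ \emph{strictly harder} than the problem for a class $\mathcal D$ if isomorphism on $\mathcal D$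 is $<_B$ isomorphism on $\mathcal C$.

A field of finite transcendence degree over its prime field is countable. We code such a field by a field structure on the set $\mathbb N$, that is, by its addition and multiplication tables, a point of $\mathbb N^{\mathbb N\times\mathbb N}\times\mathbb N^{\mathbb N\times\mathbb N}$. The codes of fields of transcendence degree $n$ form a Borel set: besides the field axioms one asks that some $n$-tuple satisfy no nontrivial polynomial relation over the prime field and that every $(n+1)$-tuple satisfy one, and all quantifiers here range over countable sets. Let $\cong_n$ be the isomorphism relation on this space, and for $\ell$ zero or a prime let $\cong_n^{(\ell)}$ be its restriction to the Borel set of fields of characteristic $\ell$. (For $n=0$ only the infinite algebraic fields are coded.) The following question is taken from \cite{SCP}.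

\begin{quote}
\emph{Is the classification problem for fields of transcendence degree $8$ strictly harder than that for fields of transcendence degree $1$? That is, does ${\cong_1}<_B{\cong_8}$ hold?}
\end{quote}

The simplest case has a complete invariant of the simplest kind. An algebraic extension $K$ of $\mathbb F_\ell$ is the union of its finite subfields, and $\overline{\mathbb F}_\ell$ has one subfield of each order $\ell^m$, so $K$ is determined by the set of those $m$ for which it contains a field with $\ell^m$ elements. A field of transcendence degree $n$ is an algebraic extension of a rational function field $k_0(t_1,\dots,t_n)$ over the prime field $k_0$, but for $n\ge1$ this subfield is not canonical, and the classification has to ignore the choice of $t_1,\dots,t_n$. The larger $n$ is, the more changes of transcendence basis there are, and one would guess that the complexity grows with $n$. Even ${\cong_1}\le_B{\cong_8}$ is not visible from the definitions: the map $K\mapsto K(t_1,\dots,t_7)$ sends isomorphic fields to isomorphic fields, but a reduction must also send nonisomorphic fields to nonisomorphic ones. We show that the guess is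 wrong, because transcendence degree $1$ already reaches the largest complexity that a finite transcendence degree allows.

To state this, call an equivalence relation \emph{smooth} if it is $\le_B$ equality on $2^{\mathbb N}$, and call a Borel equivalence relation \emph{countable} if each of its classes is countable. For a countable group $G$ let $E(G,2)$ be the orbit equivalence relation of the shift action $(g\cdot x)(k)=x(g^{-1}k)$ of $G$ on $2^G$; it is a countable Borel equivalence relation. Let $F_2$ be the free group of rank $2$ and put $E_\infty=E(F_2,2)$. We use one theorem of descriptive set theory, which says that $E_\infty$ is universal.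

\begin{theorem}[Dougherty--Jackson--Kechris {\cite[Prop.~1.8]{DJK}}]\label{thm:DJK}
Every countable Borel equivalence relation is $\le_B E_\infty$.
\end{theorem}

Our result is the following.

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(a)] ${\cong_n}\le_B E_\infty$ for every $n\ge0$, and $\cong_0$ is smooth.
\item[(b)] $E_\infty\le_B{\cong_n^{(\ell)}}$ for every characteristic $\ell\ge0$ and every $n\ge1$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:main}
For every characteristic $\ell\ge0$ and every $n\ge1$ we have ${\cong_n^{(\ell)}}\sim_B{\cong_n}\sim_B E_\infty$. For $m,n\ge0$ we have ${\cong_m}<_B{\cong_n}$ if and only if $m=0<n$. In particular ${\cong_1}\sim_B{\cong_8}$, and ${\cong_1}<_B{\cong_8}$ is false.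
\end{corollary}

Part (a) is proved in Section~\ref{sec:upper}. For part (b) we must attach to each subset $x$ of a group $\Gamma\ge F_2$ a field $M_x$ that remembers $x$ up to translation by $\Gamma$ and nothing more. Section~\ref{sec:kummer} supplies the tool: starting from a field $K$ of transcendence degree one over an algebraically closed field $C$, we adjoin $p$-power roots of the functions whose zeros and poles lie in a prescribed set $A_p$ of places, one set for each prime $p$, and show that the resulting abstract field determines $K$ and the sets $A_p$. The remaining $n-1$ transcendentals are put into $C$, where they do no work. It remains to find $K$, a group $\Gamma$ of symmetries of its places, and marked sets that leave only these symmetries. This is done in Section~\ref{sec:char0} for $\ell=0$ and in Section~\ref{sec:charp} for $\ell>0$. The answer to the question needs only the case $\ell=0$.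

\section{Two lemmas on countable equivalence relations}\label{sec:cber}

The group that acts naturally in characteristic $0$ will contain $F_2$ without being free, so we need to pass from a subgroup to a group.

\begin{lemma}\label{lem:subgroup}
If $H\le G$ are countable groups, then $E(H,2)\le_B E(G,2)$.
\end{lemma}

\begin{proof}
Send $x\in2^H$ to its extension by zero $\bar x\in2^G$; this map is continuous. Write $\operatorname{supp}$ for the set where a function equals $1$, so that $\operatorname{supp}(g\cdot z)=g\operatorname{supp}z$. If $h\cdot x=y$ with $h\in H$, then $h\cdot\bar x=\bar y$. Conversely, let $g\cdot\bar x=\bar y$ with $g\in G$. If $x=0$, then $y=0=x$. Otherwise $\operatorname{supp}\bar y=g\operatorname{supp}\bar x$ is a nonempty subset of $H\cap gH$, so $g\in H$ and $g\cdot x=y$.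
\end{proof}

\begin{lemma}\label{lem:nonsmooth}
$E_\infty$ is not smooth.
\end{lemma}

\begin{proof}
Let $E_0$ be the relation of eventual equality on $2^{\mathbb N}$. It is countable and Borel, so $E_0\le_B E_\infty$ by Theorem~\ref{thm:DJK}, and it suffices to show that $E_0$ is not smooth. Let $f\colon2^{\mathbb N}\to2^{\mathbb N}$ be Borel and constant on $E_0$-classes. Each set $\{x:f(x)(i)=1\}$ is a tail event for the coin-tossing measure, so it has measure $0$ or $1$ by Kolmogorov's zero--one law. Hence $f$ is constant on a set of measure $1$. That set is uncountable, so it meets more than one $E_0$-class, and $f$ is not a reduction to equality.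
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main} from Theorem~\ref{thm:main}]
The inclusion map is a reduction of $\cong_n^{(\ell)}$ to $\cong_n$, so $E_\infty\le_B{\cong_n^{(\ell)}}\le_B{\cong_n}\le_B E_\infty$ for $n\ge1$. Thus all $\cong_n$ with $n\ge1$ are bireducible, and none is $<_B$ another. For $n\ge1$ we have ${\cong_0}\le_B E_\infty\le_B{\cong_n}$, whereas ${\cong_n}\le_B{\cong_0}$ would make $E_\infty$ smooth, against Lemma~\ref{lem:nonsmooth}. So ${\cong_0}<_B{\cong_n}$ holds and ${\cong_n}<_B{\cong_0}$ fails for $n\ge1$; and ${\cong_0}<_B{\cong_0}$ fails by definition.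
\end{proof}

\section{The upper bound: a compact group of countable index}\label{sec:upper}

A field with a \emph{chosen} transcendence basis is an algebraic extension of $k_0(t_1,\dots,t_n)$, and such extensions are subfields of a fixed algebraic closure up to the action of a compact group. Orbits of a compact group are closed, so one can select a point from each. Forgetting the basis then identifies only countably many of the selected points, because a countable field has countably many $n$-tuples.

Fix $\ell$ and $n\ge0$. Let $k_0$ be the prime field of characteristic $\ell$, let $\Omega$ be an algebraic closure of $k_0(t_1,\dots,t_n)$, and fix an enumeration of $\Omega$ by $\mathbb N$. Let $G=\operatorname{Aut}(\Omega)$ act on $2^\Omega$, the space of subsets of $\Omega$; each $g\in G$ acts by a homeomorphism. Let $S\subset2^\Omega$ be the set of subfields of transcendence degree $n$. It is $G$-invariant, and it is Borel: being a subfield is a closed condition, and containing one of the countably many algebraically independent $n$-tuples of $\Omega$ is an open one.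

\begin{lemma}\label{lem:embed}
$\cong_n^{(\ell)}$ is Borel reducible to the orbit equivalence relation of $G$ on $S$.
\end{lemma}

\begin{proof}
Let $K$ be a field with universe $\mathbb N$, of characteristic $\ell$ and transcendence degree $n$. Let $b=b_K$ be the first algebraically independent $n$-tuple of $K$ in a fixed enumeration of $\mathbb N^n$, and write $t=(t_1,\dots,t_n)$. Define $e(k)\in\Omega$ by recursion on $k\in\mathbb N$ as the first element of $\Omega$ such that, for all $\Phi\in\mathbb Z[X_1,\dots,X_n,Y_0,\dots,Y_k]$,
\[
\Phi(b,0,1,\dots,k)=0\ \text{in }K\iff\Phi(t,e(0),\dots,e(k))=0\ \text{in }\Omega,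
\]
where $0,1,\dots,k$ denote the first elements of the universe of $K$. The condition says that $b\mapsto t$, $i\mapsto e(i)$ defines an isomorphism between the generated subfields. Such an element exists: we start from $k_0(b)\cong k_0(t)$, and at step $k$ the element $k$ is algebraic over the subfield generated so far, so any root in $\Omega$ of the image of its minimal polynomial will do. The map $e\colon K\to\Omega$ is a field embedding. Each choice is the first witness to a condition with countably many quantifier-free clauses, so $b_K$ and every $e(k)$ are Borel functions of $K$, and $K\mapsto L_K=e(\mathbb N)\in S$ is Borel.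

If $L,L'\in S$, then $\Omega$ is algebraic over both, since all three fields have the same finite transcendence degree. So $\Omega$ is an algebraic closure of both, and every isomorphism $L\to L'$ extends to an element of $G$. Hence $K\cong K'$ if and only if $L_K$ and $L_{K'}$ lie in one $G$-orbit.
\end{proof}

Let $H\le G$ be the pointwise stabilizer of $t_1,\dots,t_n$. It has countable index, since its cosets correspond to the points of the orbit $Gt\subset\Omega^n$; write $G=\bigcup_i Hg_i$ with countably many $g_i$. Every $H$-orbit on $\Omega$ is finite, being contained in the set of roots of a polynomial over $k_0(t)$. In the topology of pointwise convergence $H$ is compact: it lies in the compact space $\prod_{\omega\in\Omega}H\omega$, and it is closed there, because a pointwise limit of elements of $H$ is a field embedding that fixes $t$ and maps each finite orbit $H\omega$ injectively, hence bijectively, to itself. For $x\in2^\Omega$ the map $h\mapsto hx$ is continuous on $H$, since whether $\omega\in hx$ depends only on the restriction of $h$ to $H\omega$. So each orbit $Hx$ is a compact subset of $2^\Omega$.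

\begin{lemma}\label{lem:selector}
The orbit equivalence relation of $G$ on $S$ is Borel reducible to a countable Borel equivalence relation on a Borel set $T\subset S$. If $n=0$, this relation is equality.
\end{lemma}

\begin{proof}
Identify $2^\Omega$ with $2^{\mathbb N}$ and let $s(x)$ be the lexicographically least point of the compact set $Hx$. Then $s(x)=s(y)$ if and only if $Hx=Hy$. For a finite binary string $\beta$ let $N_\beta$ be the set of sequences that begin with $\beta$. The set $\{x:Hx\cap N_\beta\ne\emptyset\}=\bigcup_{h\in H}h^{-1}N_\beta$ is open, and $s(x)$ begins with $\beta$ exactly when $Hx$ meets $N_\beta$ and misses $N_{\beta'}$ for the finitely many smaller strings $\beta'$ of the same length. So $s$ is Borel, and $T=\{x\in S:s(x)=x\}$ is Borel.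

We have $y\in Gx$ if and only if $y\in Hg_ix$ for some $i$, that is, $s(y)=s(g_ix)$ for some $i$. So the orbit relation is Borel, and $Gx\cap T=\{s(g_ix)\}_i$ is countable. Since $s(x)\in Gx\cap T$, the map $s$ reduces the orbit relation on $S$ to its restriction to $T$. If $n=0$, then $H=G$ and each orbit meets $T$ in one point.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
The characteristic is a Borel isomorphism invariant with countably many values. So by Lemmas~\ref{lem:embed} and~\ref{lem:selector}, $\cong_n$ reduces to the disjoint union over $\ell$ of countable Borel equivalence relations on sets $T_\ell\subset2^{\mathbb N}$. This union is a countable Borel equivalence relation, and Theorem~\ref{thm:DJK} gives ${\cong_n}\le_B E_\infty$. For $n=0$ the union is equality on $\bigsqcup_\ell T_\ell$, which embeds in $2^{\mathbb N}$ by writing $\ell$ zeros and a one in front of $x\in T_\ell$.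
\end{proof}

Finiteness of $n$ was used to make $\Omega$ algebraic over every $L\in S$ and to make the index of $H$ countable.

\section{Fields that remember sets of places}\label{sec:kummer}

Throughout this section $C$ is a countable algebraically closed field. For a prime $p$, an element $f\ne0$ of a field $M$ is \emph{$p$-divisible in $M$} if for every $k$ there is $y\in M$ with $y^{p^k}=f$. This notion is preserved by field isomorphisms, and it is our only means of reading information off an abstract field.

\subsection{The smallest case}

\begin{example}\label{ex:basic}
Let $K=C(t)$ and let $p\ne\operatorname{char}C$ be prime. Choose $u_0=t$ and $u_{k+1}^p=u_k$, and put $M=\bigcup_kC(u_k)$. We find the $p$-divisible elements of $M$. Let $f\in C(u_k)^*$ and $f=y^{p^j}$ with $y\in C(u_N)$, $N\ge k$. Let $c\in C^*$ and choose $c'$ with $c'^{\,p^{N-k}}=c$. As a polynomial in $u_N$, the element $u_k-c=u_N^{p^{N-k}}-c$ has a simple zero at $c'$, so the order of $f$ at $u_k=c$ equals its order at $u_N=c'$, which is $p^j$ times the order of $y$. If $f$ is $p$-divisible, this holds for all $j$, so $f$ has neither zero nor pole at any $c\in C^*$, and $f=a u_k^m$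 with $a\in C^*$, $m\in\mathbb Z$. Conversely these elements are $p$-divisible. Taking $k=0$, the $p$-divisible elements that lie in $K$ are the $at^m$, the functions whose zeros and poles lie in $\{0,\infty\}$. The pair $(M,K)$ therefore knows the set $\{0,\infty\}\subset\mathbb P^1(C)$.

The field $M$ alone does not know $K$: the rule $u_k\mapsto u_{k+1}$ defines an automorphism of $M$ over $C$ that maps $K$ onto $C(u_1)\ne K$.
\end{example}

The example poses two tasks. First, $K$ has to be marked as well; we spend one prime $p_0$ on it and adjoin $p_0$-power roots of \emph{all} elements of $K$. Second, once this is done $M$ is ramified everywhere over $K$, and the computation with orders of vanishing cannot be made in $M$. We shall see that roots of order prime to $p$ create no new $p$-th roots, and then use Kummer theory to bring the computation down to a finite extension of $K$.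

\subsection{Places and the fields $M(\mathbf A)$}

For a field $L\supset C$, a \emph{place} of $L$ is a nontrivial valuation of $L$ that is trivial on $C$, taken up to equivalence; equivalently, a valuation ring $\ne L$ of $L$ containing $C$. It is \emph{discrete} if its value group is isomorphic to $\mathbb Z$, and then we normalize the value group to be $\mathbb Z$. We use the following standard facts, where $L'/L$ is algebraic.
\begin{itemize}
\item[(V1)] Every place of $L$ extends to $L'$, and every place of $L'$ restricts to a place of $L$.
\item[(V2)] If $L'/L$ is finite and $w$ lies over a discrete place $v$, then $w$ is discrete and $w|_L=e\,v$ for an integer $e\ge1$, the ramification index. If $L'/L$ is moreover Galois, its group permutes transitively the places over $v$, so $e$ depends only on $v$.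
\item[(V3)] If $Y$ is a smooth projective curve over $C$, the places of $C(Y)$ are the orders of vanishing $\operatorname{ord}_a$, $a\in Y(C)$. Embeddings $C(Y')\to C(Y)$ over $C$ are the maps $f\mapsto f\circ\psi$ for nonconstant morphisms $\psi\colon Y\to Y'$, and $\operatorname{ord}_a(f\circ\psi)=e_a\operatorname{ord}_{\psi(a)}(f)$ with $e_a\ge1$.
\end{itemize}

\medskip\noindent\textbf{Setting.} $K\supset C$ is a field of transcendence degree one over $C$ all of whose places are discrete, $X$ is the set of places of $K$, and $\bar K$ is an algebraic closure of $K$. For $f\in K^*$ the \emph{support} of $f$ is $\{v\in X:v(f)\ne0\}$, and for $A\subset X$ we let $U_A\le K^*$ be the group of elements with support contained in $A$.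
\medskip

\begin{lemma}\label{lem:constants}
\begin{itemize}
\item[(a)] If $L$ is algebraic over $K$ and $f\in L^*$ has value $0$ at every place of $L$, then $f\in C$.
\item[(b)] Every field automorphism $\tau$ of $K$ satisfies $\tau(C)=C$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $f\notin C$, then $f$ is transcendental over $C$ and $L$ is algebraic over $C(f)$. The place of $C(f)$ given by the order of vanishing at $f=0$ extends to $L$ by (V1), and $f$ has positive value there.

(b) We claim that $C^*$ is the set of $f\in K^*$ that are $N$-th powers in $K$ for all $N\ge1$, a description preserved by $\tau$. Elements of $C^*$ have this property since $C$ is algebraically closed. If $f$ has it, then each integer $v(f)$, $v\in X$, is divisible by all $N$, so it is $0$, and $f\in C$ by (a).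
\end{proof}

By (b), $\operatorname{Aut}(K)$ acts on $X$ by $\tau_*v=v\circ\tau^{-1}$. Since $(\tau_*v)(\tau f)=v(f)$, we have $\tau(U_A)=U_{\tau_*A}$. The group $U_A$ need not determine $A$: on the projective line a function with support in a single point is constant, so $U_{\{a\}}=C^*=U_\emptyset$. Call $A\subset X$ \emph{full} if it is the union of the supports of the elements of $U_A$. A full set is determined by $U_A$, the sets $\emptyset$ and $X$ are full, and $\tau_*A$ is full when $A$ is.

Let $P$ be a set of primes different from $\operatorname{char}C$ and let $\mathbf A=(A_p)_{p\in P}$ be a family of subsets of $X$. Put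
\[
M(\mathbf A)=K\bigl(w\in\bar K:\ w^{p^m}\in U_{A_p}\text{ for some }p\in P,\ m\ge1\bigr).
\]
Example~\ref{ex:basic} is the case $P=\{p\}$, $A_p=\{0,\infty\}$. We need two facts about radical extensions of a field $L\supset C$; note that $C$ contains all roots of unity of $\bar L$.
\begin{itemize}
\item[(K1)] If $w_i^{N_i}\in L^*$ and $\operatorname{char}L\nmid N_i$ for $i=1,\dots,j$, then $L(w_1,\dots,w_j)/L$ is Galois of degree dividing $N_1\cdots N_j$: the map $\rho\mapsto(\rho(w_i)/w_i)_i$ embeds the Galois group in a product of cyclic groups of orders $N_i$. In particular $M(\mathbf A)/K$ is Galois.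
\item[(K2)] Let $\operatorname{char}L\nmid N$ and $U\le L^*$, and let $L(U^{1/N})$ be generated by all $N$-th roots of elements of $U$. If $y\in L(U^{1/N})$ and $y^N\in L^*$, then $y^N\in U\cdot L^{*N}$. Indeed, by Kummer theory \cite[VI, Thms.~8.1--8.2]{Lang} distinct subgroups of $L^*$ containing $L^{*N}$ give distinct fields when their $N$-th roots are adjoined, and the subgroups $UL^{*N}$ and $\langle UL^{*N},y^N\rangle$ give the same field.
\end{itemize}

\subsection{Divisible elements}

\begin{proposition}\label{prop:div}
Let $M=M(\mathbf A)$ and $p\in P$.
\begin{itemize}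
\item[(a)] If $f\in M^*$ is $p$-divisible in $M$, then $f^q\in U_{A_p}$ for some $q\ge1$.
\item[(b)] An element of $K^*$ is $p$-divisible in $M$ if and only if it lies in $U_{A_p}$.
\end{itemize}
\end{proposition}

\begin{proof}
Elements of $U_{A_p}$ are $p$-divisible by the definition of $M$. If $f\in K^*$ and $f^q\in U_{A_p}$, then $f\in U_{A_p}$, since $f$ and $f^q$ have the same support. So (b) follows from (a).

Let $f\in M^*$ be $p$-divisible. Choose finitely many of the generators of $M$ such that the field $K'$ they generate over $K$ contains $f$. By (K1), $K'/K$ is finite Galois, with group $\mathcal G$ say, and by (V1) and (V2) every place of $K'$ is discrete and lies over some $v\in X$. Fix $k\ge1$ and $y\in M$ with $y^{p^k}=f$.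

\emph{Removing the other primes.} Let $M_p\subset M$ be obtained from $K'$ by adjoining all $p$-power roots of elements of $U_{A_p}$. Then $M$ is generated over $M_p$ by elements $w$ with $w^{p'^m}\in K^*$ for primes $p'\ne p$, so by (K1) every finite subextension of $M/M_p$ has degree prime to $p$. Also by (K1), $[M_p(y):M_p]$ divides $p^k$, because $y^{p^k}=f\in M_p$. Hence $y\in M_p$.

\emph{Descending to $K'$.} The element $y$ involves finitely many roots, and if $w^{p^m}\in U_{A_p}$ then $w^{p^N}\in U_{A_p}$ for $N\ge m$. So $y\in K'(U_{A_p}^{1/p^N})$ for some $N\ge k$. Since $y^{p^N}=f^{p^{N-k}}\in K'^*$, fact (K2) gives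
\[
f^{p^{N-k}}=u\,z^{p^N},\qquad u\in U_{A_p},\quad z\in K'^*.
\]

\emph{Comparing values.} Let $w$ be a place of $K'$ over $v\in X$, with ramification index $e$. Then
\[
p^{N-k}w(f)=e\,v(u)+p^Nw(z).
\]
If $v\notin A_p$, then $v(u)=0$ and $p^k\mid w(f)$. If $v\in A_p$, we know nothing about $v(u)$, but the term $e\,v(u)$ is the same for any two places $w,w'$ over $v$, and subtraction gives $p^k\mid w(f)-w'(f)$. The field $K'$ does not depend on $k$, its value groups are $\mathbb Z$, and $k$ is arbitrary. Therefore $w(f)=0$ for all $w$ over places outside $A_p$, and $w(f)=w'(f)$ whenever $w,w'$ lie over the same place of $K$.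

\emph{Descending to $K$.} For $\rho\in\mathcal G$ and a place $w$ of $K'$, the place $w\circ\rho$ lies over the same $v$ as $w$, so $w(\rho(f)/f)=0$. By Lemma~\ref{lem:constants}(a), $\rho(f)=c_\rho f$ with $c_\rho\in C^*$. As $\mathcal G$ fixes $C$, we get $\rho\rho'(f)=\rho(c_{\rho'}f)=c_{\rho'}c_\rho f$, so $\rho\mapsto c_\rho$ is a homomorphism and $c_\rho^q=1$ for $q=|\mathcal G|$. Thus $f^q$ is fixed by $\mathcal G$ and lies in $K^*$. For $v\notin A_p$ and $w$ over $v$ we have $e\,v(f^q)=q\,w(f)=0$, so $f^q\in U_{A_p}$.
\end{proof}

\begin{remark}
Discreteness of the places of $K$ cannot be dropped. If the field $M$ of Example~\ref{ex:basic} is taken as base field, with $P=\{p\}$ and $A_p=\emptyset$, then nothing is adjoined and $U_\emptyset=C^*$, but $t$ is $p$-divisible.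
\end{remark}

\subsection{Isomorphisms}

Suppose $A_{p_0}=X$. By Proposition~\ref{prop:div}(a) every $p_0$-divisible element of $M$ has a power in $K$, but the $p_0$-divisible elements include roots of elements of $K$ that do not lie in $K$. Addition separates the two kinds: $K$ is closed under $u\mapsto u+1$, while a proper root of an element of $K$ ceases to be a root when $1$ is added.

\begin{lemma}\label{lem:plusone}
Let $M/K$ be Galois and $u\in M\setminus\{0,-1\}$. If $u^q\in K$ and $(u+1)^{q'}\in K$ for some $q,q'\ge1$, then $u\in K$.
\end{lemma}

\begin{proof}
Let $\rho\in\operatorname{Gal}(M/K)$. Then $\rho(u)=\zeta u$ and $\rho(u+1)=\zeta'(u+1)$ with roots of unity $\zeta,\zeta'\in C$. From $\rho(u+1)=\rho(u)+1$ we get $(\zeta-\zeta')u=\zeta'-1$. If $\zeta\ne\zeta'$, then $u\in C\subset K$. If $\zeta=\zeta'$, then $\zeta'=1$ and $\rho(u)=u$. So either $u\in C$ or $u$ is fixed by the whole Galois group.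
\end{proof}

\begin{proposition}\label{prop:iso}
Let $\mathbf A,\mathbf A'$ be families of full sets indexed by the same set $P$, with $A_{p_0}=A'_{p_0}=X$ for some $p_0\in P$. Then $M(\mathbf A)\cong M(\mathbf A')$ if and only if there is $\tau\in\operatorname{Aut}(K)$ with $\tau_*A_p=A'_p$ for all $p\in P$.
\end{proposition}

\begin{proof}
Write $M=M(\mathbf A)$, $M'=M(\mathbf A')$. Given $\tau$, we have $\tau(U_{A_p})=U_{A'_p}$, so an extension of $\tau$ to an automorphism of $\bar K$ maps the generators of $M$ onto those of $M'$, and $M$ onto $M'$.

Conversely, let $\varphi\colon M\to M'$ be an isomorphism and $f\in K\setminus\{0,-1\}$. Both $f$ and $f+1$ lie in $K^*=U_X$, so they are $p_0$-divisible in $M$, and $u=\varphi(f)$ and $u+1=\varphi(f+1)$ are $p_0$-divisible in $M'$. By Proposition~\ref{prop:div}(a) each has a power in $K$, and $u\in K$ by Lemma~\ref{lem:plusone}. Hence $\varphi(K)\subset K$. The same holds for $\varphi^{-1}$, so $\tau=\varphi|_K$ is an automorphism of $K$. It maps the elements of $K^*$ that are $p$-divisible in $M$ onto those that are $p$-divisible in $M'$, so $U_{\tau_*A_p}=\tau(U_{A_p})=U_{A'_p}$ by Proposition~\ref{prop:div}(b).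 Since $\tau_*A_p$ and $A'_p$ are full, they are equal.
\end{proof}

We now keep all marked sets fixed except one, which varies with a point $x\in2^\Gamma$. The fixed sets serve to cut $\operatorname{Aut}(K)$ down to $\Gamma$. For $x',x\in2^\Gamma$ write $x'\le x$ if $\operatorname{supp}x'\subset\operatorname{supp}x$.

\begin{proposition}\label{prop:coding}
Let $K$ have characteristic $\ell$ and transcendence degree $n$ over its prime field. Let $\Gamma$ be a countable group acting on $X$, let $P$ be a set of primes $\ne\ell$, and let $p_0\ne p_*$ be elements of $P$. Suppose given full sets $A_p$ $(p\in P\setminus\{p_*\})$ with $A_{p_0}=X$ and full sets $A(x)$ $(x\in2^\Gamma)$ such that: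
\begin{itemize}
\item[(C1)] each $\gamma\in\Gamma$ acts on $X$ as $\tau_*$ for some $\tau\in\operatorname{Aut}(K)$, and $\gamma A_p=A_p$, $\gamma A(x)=A(\gamma\cdot x)$;
\item[(C2)] $A(x')\subset A(x)$ if $x'\le x$, and each $f\in U_{A(x)}$ lies in $U_{A(x')}$ for some $x'\le x$ of finite support;
\item[(C3)] if $\tau\in\operatorname{Aut}(K)$ satisfies $\tau_*A_p=A_p$ for all $p\ne p_*$ and $\tau_*A(x)=A(y)$, then $y\in\Gamma\cdot x$.
\end{itemize}
Then $E(\Gamma,2)\le_B{\cong_n^{(\ell)}}$.
\end{proposition}

\begin{proof}
Let $M_x=M(\mathbf A)$ for the family with $A_{p_*}=A(x)$. It is algebraic over $K$, so it has characteristic $\ell$ and transcendence degree $n$. By Proposition~\ref{prop:iso}, (C1) and (C3), $M_x\cong M_y$ if and only if $y\in\Gamma\cdot x$.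

It remains to see that a code for $M_x$ is a Borel function of $x$. By (C2), $M_{x'}\subset M_x$ for $x'\le x$. An element $e\in M_x$ involves $p_*$-power roots of finitely many elements of $U_{A(x)}$, and by (C2) these all lie in $U_{A(x')}$ for one $x'\le x$ of finite support. So $\{x:e\in M_x\}$ is the union of the clopen sets $\{x:x\ge x'\}$ over the finitely supported $x'$ with $e\in M_{x'}$, and it is open. Enumerate the countable set $\bar K$ by $\mathbb N$ and let $\varepsilon_x\colon\mathbb N\to M_x$ be the increasing enumeration of $M_x$. The condition $\varepsilon_x(i)=e$ is a finite Boolean combination of conditions $e'\in M_x$, so it is Borel in $x$, and so are the tables obtained by pulling back addition and multiplication along $\varepsilon_x$.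
\end{proof}

\section{Characteristic zero: the projective line}\label{sec:char0}

Fix $n\ge1$. Let $C$ be an algebraic closure of $\mathbb Q(s_1,\dots,s_{n-1})$ and $K=C(t)$, a field of transcendence degree $n$ over $\mathbb Q$. By (V3) it satisfies the Setting, with $X=\mathbb P^1(C)$. Every $A\subset X$ with at least two points is full: for $a\ne a'$ the support of $(t-a)/(t-a')$ is $\{a,a'\}$, where a factor $t-\infty$ is read as $1$.

\begin{lemma}\label{lem:line}
Let $\tau\in\operatorname{Aut}(K)$ and $\sigma=\tau|_C$. There is $h\in PGL_2(C)$ with $\tau_*a=h(\sigma(a))$ for all $a\in\mathbb P^1(C)$, where $\sigma(\infty)=\infty$; in particular $\tau_*=h$ on $\mathbb P^1(\mathbb Q)$. Every $h\in PGL_2(C)$ is $\tau_*$ for some $\tau$.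
\end{lemma}

\begin{proof}
Put $g(t)=\tau(t)$. Since $\tau(C)=C$, we have $K=\tau(K)=C(g(t))$, so the rational function $g$ has degree $[K:C(g)]=1$ and lies in $PGL_2(C)$. Let $h=g^{-1}$. For $a\in C$ the place $\tau_*a$ is positive on $\tau(t-a)=g(t)-\sigma(a)$, whose only zero is $h(\sigma(a))$. The place $\tau_*\infty$ is positive on $\tau(1/t)=1/g(t)$, whose only zero is $h(\infty)$. The automorphism $\sigma$ fixes $\mathbb Q$. Given $h$, take the automorphism of $K$ over $C$ with $\tau(t)=h^{-1}(t)$.
\end{proof}

So if all marked sets other than $X$ consist of rational points, the large group $\operatorname{Aut}(C)$ drops out, and Proposition~\ref{prop:iso} turns projective equivalence of point configurations into isomorphism of fields. For instance, with $P=\{2,3\}$, $A_2=X$ and $A_3=\{0,1,\infty,\lambda\}$ for $\lambda\in\mathbb Q\setminus\{0,1\}$, the fields for $\lambda$ and $\mu$ are isomorphic exactly when a M\"obius transformation maps $\{0,1,\infty,\lambda\}$ onto $\{0,1,\infty,\mu\}$, as $t\mapsto1-t$ does for $\mu=1-\lambda$. What we need is a group $\Gamma\le PGL_2(\mathbb Q)$ containing $F_2$ and a set $O$ of rational points on which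 $\Gamma$ acts freely and transitively, so that subsets of $O$ are subsets of $\Gamma$, and whose stabilizer is no larger than $\Gamma$.

\subsection{A rigid orbit}

For $c\in\{0,3,10\}$ let
\[
\iota_c(t)=c+\frac1{t-c},\qquad I_c=\{t\in\mathbb R:|t-c|<1\},
\]
so that each $\iota_c$ is an involution in $PGL_2(\mathbb Q)$ and $I_0=(-1,1)$, $I_3=(2,4)$, $I_{10}=(9,11)$. Let $J$ consist of $\infty$ and the real $t$ with $|t-c|>1$ for all three $c$, and let $\Gamma=\langle\iota_0,\iota_3,\iota_{10}\rangle$. The map $\iota_c$ sends $\{\infty\}\cup\{t:|t-c|>1\}$ into $I_c$, and this set contains $J$ and the intervals $I_{c'}$ with $c'\ne c$. By induction on $m\ge1$, a word $\iota_{c_1}\cdots\iota_{c_m}$ with $c_i\ne c_{i+1}$ for all $i$ (a \emph{reduced} word) maps $J$ into $I_{c_1}$. As $J$ is disjoint from the intervals, no nonempty reduced word is the identity, so $\Gamma\cong\mathbb Z/2*\mathbb Z/2*\mathbb Z/2$. Every $\gamma\ne1$ is given by a nonempty reduced word, so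
\begin{equation}\label{eq:pingpong}
\gamma J\subset I_0\cup I_3\cup I_{10}\qquad(\gamma\in\Gamma\setminus\{1\}).
\end{equation}

The elements $a=\iota_0\iota_3$ and $b=\iota_{10}a\iota_{10}$ generate a free group of rank $2$. Indeed, for $m\ne0$ the power $a^m$ is a nonempty reduced word in $\iota_0,\iota_3$, and $b^m=\iota_{10}a^m\iota_{10}$. In an alternating product of nonzero powers of $a$ and $b$, consecutive blocks $a^m$ are separated by exactly one letter $\iota_{10}$, so the product is a nonempty reduced word.

Let $O=\Gamma\infty$ and $Q=\Gamma6$, both contained in $\mathbb P^1(\mathbb Q)$; note $\infty,6\in J$. The first points of $O$ are $\infty$, then $\iota_c(\infty)=c$, then $\iota_0(3)=\frac13$, $\iota_3(0)=\frac83$, $\iota_{10}(0)=\frac{99}{10}$ and so on. By \eqref{eq:pingpong}, the set $O'=O\setminus\{\infty\}$ lies in $I_0\cup I_3\cup I_{10}$, only $\gamma=1$ fixes $\infty$, so that $\gamma\mapsto\gamma\infty$ is a bijection $\Gamma\to O$, and $6\notin O$, so that the orbits $O$ and $Q$ are disjoint. Also $|Q|\ge2$, since $\iota_0(6)=\frac16$.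

\begin{lemma}\label{lem:rigid}
If $h\in PGL_2(C)$ and $hO=O$, then $h\in\Gamma$.
\end{lemma}

\begin{proof}
The map $h$ sends the three rational points $0,3,10$ to rational points, and an element of $PGL_2(C)$ is determined by the images of three points, on which $PGL_2(\mathbb Q)$ is transitive; so $h\in PGL_2(\mathbb Q)$. Choose $\gamma\in\Gamma$ with $h\infty=\gamma\infty$ and replace $h$ by $\gamma^{-1}h$. Now $h(t)=\alpha t+\beta$ with $\alpha,\beta\in\mathbb Q$, and $h$ maps the bounded set $O'$ onto itself. Let $m_-=\inf O'\in[-1,0]$ and $m_+=\sup O'\in[10,11]$. Comparing diameters, $|\alpha|(m_+-m_-)=m_+-m_-$, so $\alpha=\pm1$. If $\alpha=1$, then $m_-+\beta=m_-$ and $h=1$. If $\alpha=-1$, then $m_+=-m_-+\beta$, so $\beta\in[9,11]$ and $h(3)=\beta-3\in[6,8]$. This interval is disjoint from $I_0\cup I_3\cup I_{10}$, although $3\in O'$, a contradiction.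
\end{proof}

The centers have to be placed asymmetrically. For the centers $0,3,6$ the map $g(t)=6-t$ satisfies $g\iota_cg^{-1}=\iota_{6-c}$ and fixes $\infty$, so it preserves the orbit of $\infty$ without lying in the group.

\subsection{The reduction}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b) for $\ell=0$]
Apply Proposition~\ref{prop:coding} with $P=\{2,3,5\}$, $p_0=2$, $p_*=5$, $A_2=X$, $A_3=O$ and
\[
A(x)=Q\cup\{\gamma\infty:x(\gamma)=1\}.
\]
The orbit $Q$ is there to make $A(x)$ full even when $x$ has only one point in its support.

(C1) Lemma~\ref{lem:line} provides $\tau$. The sets $X$, $O$, $Q$ are $\Gamma$-invariant, and for $\gamma_0\in\Gamma$ we have $\gamma_0\{\gamma\infty:x(\gamma)=1\}=\{\gamma\infty:x(\gamma_0^{-1}\gamma)=1\}$, so $\gamma_0A(x)=A(\gamma_0\cdot x)$.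

(C2) The sets $A(x)$ increase with $x$, and a rational function has finite support.

(C3) Let $\tau_*O=O$ and $\tau_*A(x)=A(y)$. All these sets lie in $\mathbb P^1(\mathbb Q)$, where $\tau_*$ agrees with some $h\in PGL_2(C)$ by Lemma~\ref{lem:line}. By Lemma~\ref{lem:rigid}, $h\in\Gamma$, so $A(y)=hA(x)=A(h\cdot x)$. Intersecting with $O$ removes $Q$, and $\gamma\mapsto\gamma\infty$ is injective, so $y=h\cdot x$.

Thus $E(\Gamma,2)\le_B{\cong_n^{(0)}}$, and $E_\infty\le_B E(\Gamma,2)$ by Lemma~\ref{lem:subgroup}.
\end{proof}

Together with Section~\ref{sec:upper} this gives ${\cong_8}\le_BE_\infty\le_B{\cong_1}$ and ${\cong_1}\le_BE_\infty\le_B{\cong_8}$, which answers the question.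

\section{Positive characteristic: a tower of supersingular curves}\label{sec:charp}

Let $\ell$ be prime. For $n=1$ the constant field must be $C=\overline{\mathbb F}_\ell$, and the projective line is of no use: restriction to $C$ maps $\operatorname{Aut}(C(t))$ to the abelian group $\operatorname{Aut}(\overline{\mathbb F}_\ell)$, with kernel $PGL_2(\overline{\mathbb F}_\ell)=\bigcup_mPGL_2(\mathbb F_{\ell^m})$ a torsion group, so a commutator always has finite order and $\operatorname{Aut}(C(t))$ does not contain $F_2$. We need a field $K$ with discrete places and many automorphisms. An elliptic curve has many endomorphisms, but they induce only embeddings of its function field into itself. They become automorphisms in the direct limit along multiplication by a prime $r$, provided that their degree is a power of $r$, and the places stay discrete because multiplication by $r$ is unramified. To obtain a free group the endomorphism ring must be noncommutative, which is why the curve is taken supersingular.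

\subsection{The curve and the prime $r$}

We recall the facts on an elliptic curve $\mathcal E$ over an algebraically closed field of characteristic $\ell$ that we use; see \cite{Silverman}.
\begin{itemize}
\item[(E1)] A morphism between elliptic curves is a group homomorphism followed by a translation \cite[III.4.7]{Silverman}.
\item[(E2)] Each endomorphism $\alpha$ has a dual $\hat\alpha$ with $\alpha\hat\alpha=\hat\alpha\alpha=\deg\alpha$; the map $\alpha\mapsto\hat\alpha$ is additive, is an involution and fixes $\mathbb Z$. The trace $\operatorname{tr}\alpha=\alpha+\hat\alpha=\deg(1+\alpha)-1-\deg\alpha$ is an integer.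
\item[(E3)] For a prime $r\ne\ell$, multiplication $[r]$ is surjective and unramified, $\mathcal E[r^m]\cong(\mathbb Z/r^m)^2$, and the Tate module $\varprojlim\mathcal E[r^m]$ is isomorphic to $\mathbb Z_r^2$.
\item[(E4)] A divisor $\sum n_e(e)$ is the divisor of a function if and only if $\sum n_e=0$ in $\mathbb Z$ and $\sum n_ee=0$ in $\mathcal E$.
\item[(E5)] For every $\ell$ there is a supersingular curve $\mathcal E$ over $\overline{\mathbb F}_\ell$, and $R=\operatorname{End}(\mathcal E)$ is an order in a quaternion division algebra $D=R\otimes\mathbb Q$ \cite[V.3.1, V.4.1 and Exercises]{Silverman}; for $\ell=2$ take $y^2+y=x^3$.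
\end{itemize}

Fix $\mathcal E$, $R$, $D$ as in (E5). Choose noncommuting $\eta_1,\eta_2\in R$ and put $\xi_i=2\eta_i-\operatorname{tr}\eta_i=\eta_i-\hat\eta_i$. Then $\hat\xi_i=-\xi_i$, so $\xi_i^2=-d_i$ with $d_i=\deg\xi_i$, and
\[
\xi_1\xi_2-\xi_2\xi_1=4(\eta_1\eta_2-\eta_2\eta_1)\ne0;
\]
in particular $\xi_i\ne0$ and $d_i>0$. We want $\xi_1$ and $\xi_2$ to be diagonalizable over $\mathbb Q_r$. By Dirichlet's theorem there is a prime $r\ne\ell$ with $r\equiv1\pmod{8d_1d_2}$. Then $-1$ and $2$ are squares modulo $r$, and for each odd prime $q\mid d_i$ quadratic reciprocity gives $\left(\frac qr\right)=\left(\frac rq\right)=\left(\frac1q\right)=1$. So $-d_i$ is a nonzero square modulo $r$, and by Hensel's lemma $-d_i=\delta_i^2$ with $\delta_i\in\mathbb Z_r^*$.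

\begin{lemma}\label{lem:alpha}
For $i=1,2$ there is $\alpha_i\in\mathbb Z[\xi_i]$ whose degree is a positive power of $r$ and whose trace is prime to $r$.
\end{lemma}

\begin{proof}
Drop the index $i$. Let $\mathcal O$ be the ring of integers of the imaginary quadratic field $\mathbb Q(\xi)\subset D$. On $\mathbb Z[\xi]$ the dual $a+b\xi\mapsto a-b\xi$ is the conjugation of this field, so degree and trace are the field norm and trace. Let $\nu=[\mathcal O:\mathbb Z[\xi]]$. Comparing discriminants, $-4d=\nu^2\operatorname{disc}\mathcal O$, so $\nu$ is prime to $r$. Hence $\mathcal O/r\mathcal O\cong\mathbb Z[\xi]/r\mathbb Z[\xi]\cong\mathbb F_r[T]/(T^2+d)\cong\mathbb F_r\times\mathbb F_r$, and $r\mathcal O=\mathfrak r\bar{\mathfrak r}$ with distinct conjugate primes of norm $r$. By finiteness of the class group, $\mathfrak r^h=(\beta)$ for some $h\ge1$. The norm $r^h$ of $\beta$ is prime to $\nu$, so $\beta$ is a unit of the finite ring $\mathcal O/\nu\mathcal O$, and $\beta^j\equiv1\pmod{\nu\mathcal O}$ for some $j\ge1$. Put $\alpha=\beta^j\in1+\nu\mathcal O\subset\mathbb Z[\xi]$. Its norm is $r^{hj}$. We have $\alpha\in\mathfrak r$, while its conjugate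 generates $\bar{\mathfrak r}^{hj}$ and is not in $\mathfrak r$. So the trace is not in $\mathfrak r$, and it is prime to $r$.
\end{proof}

\subsection{The field $K$ and its places}

Fix $n\ge1$, let $C$ be an algebraic closure of $\mathbb F_\ell(s_1,\dots,s_{n-1})$, and regard $\mathcal E$ and the elements of $R$ as defined over $C\supset\overline{\mathbb F}_\ell$. Let $K$ be the direct limit of $C(\mathcal E)\to C(\mathcal E)\to\cdots$, each arrow being $f\mapsto f\circ[r]$. Thus $K$ is the union of the subfields $K_m=i_m(C(\mathcal E))$, $m\ge0$, where the embeddings $i_m\colon C(\mathcal E)\to K$ over $C$ satisfy $i_m(f)=i_{m+1}(f\circ[r])$. It has transcendence degree one over $C$ and $n$ over $\mathbb F_\ell$. Consider the group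
\[
X=\{(a_m)_{m\ge0}:a_m\in\mathcal E(C),\ ra_{m+1}=a_m\},\qquad\pi_m(a)=a_m .
\]
For $a\in X$ put $v_a(i_mf)=\operatorname{ord}_{a_m}(f)$. This is well defined, since $[r]$ is unramified and so $\operatorname{ord}_{a_{m+1}}(f\circ[r])=\operatorname{ord}_{a_m}(f)$, and it is a place of $K$ with value group $\mathbb Z$. Conversely, by (V1) and (V3) the valuation ring of a place of $K$ meets each $K_m$ in the local ring of a point $a_m$; these points satisfy $ra_{m+1}=a_m$ by (V3), and the valuation ring is the union of the local rings, so the place is $v_a$. Hence $K$ satisfies the Setting, and $a\mapsto v_a$ identifies $X$ with its set of places.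

Give $X$ the topology induced from the product of discrete copies of $\mathcal E(C)$. It is a Hausdorff topological group, and the fibers $\pi_m^{-1}(e)$ form a basis; they are nonempty because $[r]$ is surjective. Multiplication by $r$ is bijective on $X$, with inverse the shift $(a_m)\mapsto(a_{m+1})$. The subgroup $T=\pi_0^{-1}(0)$ is the Tate module, so $T\cong\mathbb Z_r^2$. Since $\pi_m(r^ma)=r^ma_m=a_0$, we have $\pi_m^{-1}(0)=r^mT$; so the topology on $T$ is the $r$-adic one, and every fiber of $\pi_m$ is a coset of $r^mT$ and is compact. Let
\[
V=\pi_0^{-1}(\mathcal E[r^\infty])=\bigcup_jr^{-j}T\cong\mathbb Q_r^2,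
\]
an open subgroup of $X$ that carries the usual topology of a two-dimensional $\mathbb Q_r$-vector space. A compact open subset of $V$ is a finite union of cosets of some $r^mT$, and $V/r^mT\cong\mathcal E[r^\infty]$ is countable, so $V$ has countably many compact open subsets.

On the line we could mark points. Here we can mark only open sets.

\begin{lemma}\label{lem:open}
The support of every $g\in K^*$ is compact and open. A subset of $X$ is full if and only if it is open.
\end{lemma}

\begin{proof}
The support of $i_m(f)$ is the union of the fibers $\pi_m^{-1}(e)$ over the finitely many zeros and poles $e$ of $f$. So supports are compact open, and full sets are open. Let $A$ be open and $a\in A$, and choose $m$ with $\pi_m^{-1}(a_m)\subset A$. Let $e_1=a_{m+1}$ and $e_2=e_1+e$ with $0\ne e\in\mathcal E[r]$. By (E4) there is $f$ with divisor $r(e_1)-r(e_2)$. The support of $i_{m+1}(f)$ is $\pi_{m+1}^{-1}(\{e_1,e_2\})$, which contains $a$ and is contained in $\pi_m^{-1}(a_m)$, because $re_1=re_2=a_m$.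
\end{proof}

The next lemma takes the place of Lemma~\ref{lem:line}. The ring $R$ acts on $X$ coordinatewise by continuous group endomorphisms.

\begin{lemma}\label{lem:affine}
\begin{itemize}
\item[(a)] If $\alpha\in R$ has degree $r^k$, then $\alpha$ acts bijectively on $X$, and it acts as $\tau_*$ for some $\tau\in\operatorname{Aut}(K)$.
\item[(b)] For every $\tau\in\operatorname{Aut}(K)$ the map $\tau_*$ is continuous and has the form $a\mapsto S(a)+b$ with $S\colon X\to X$ a group homomorphism and $b\in X$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Bijectivity follows from $\alpha\hat\alpha=\hat\alpha\alpha=r^k$. For $0\ne\beta\in R$ the rule $\beta^*(i_mf)=i_m(f\circ\beta)$ is compatible with the transition maps, because $\beta$ commutes with $[r]$, and defines an embedding $K\to K$ over $C$; moreover $(\beta\beta')^*=\beta'^*\beta^*$. The embedding $[r]^*$ sends $i_{m+1}(f)$ to $i_{m+1}(f\circ[r])=i_m(f)$, so it is surjective. Hence $\alpha^*\hat\alpha^*=([r]^*)^k$ is surjective, and $\alpha^*$ is an automorphism. Let $\tau=(\alpha^*)^{-1}$. The place $\tau_*v_a=v_a\circ\alpha^*$ sends $i_m(f)$ to $\operatorname{ord}_{a_m}(f\circ\alpha)$,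 a positive multiple of $\operatorname{ord}_{\alpha a_m}(f)$ by (V3). So it lies over the point $\alpha a_m$ for each $m$, and it equals $v_{\alpha a}$.

(b) Let $\theta=\tau^{-1}$ and $\sigma=\theta|_C\in\operatorname{Aut}(C)$. Applying $\sigma$ to the coefficients of a Weierstrass equation gives an elliptic curve $\mathcal E^\sigma$, a bijection $\sigma\colon\mathcal E(C)\to\mathcal E^\sigma(C)$ that is a group isomorphism because it respects the addition formulas, and a field isomorphism $f\mapsto f^\sigma$ from $C(\mathcal E)$ to $C(\mathcal E^\sigma)$ that extends $\sigma$ and satisfies $\operatorname{ord}_{\sigma e}(f^\sigma)=\operatorname{ord}_e(f)$. Fix $j$. The field $\theta(K_j)$ is generated over $\theta(C)=C$ by finitely many elements, so it lies in some $K_m$. The map $f^\sigma\mapsto i_m^{-1}\theta(i_jf)$ is an embedding $C(\mathcal E^\sigma)\to C(\mathcal E)$ that is the identity on $C$, so by (V3) there is a nonconstant morphism $\psi\colon\mathcal E\to\mathcal E^\sigma$ with $\theta(i_jf)=i_m(f^\sigma\circ\psi)$ for all $f$. Let $a\in X$ and $a'=\tau_*a$, so that $v_{a'}=v_a\circ\theta$. Then for all $f$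
\[
\operatorname{ord}_{a'_j}(f)=\operatorname{ord}_{a_m}(f^\sigma\circ\psi)=e\operatorname{ord}_{\psi(a_m)}(f^\sigma)=e\operatorname{ord}_{\sigma^{-1}\psi(a_m)}(f)
\]
with $e\ge1$, whence $\pi_j(\tau_*a)=\sigma^{-1}\psi(a_m)$. This depends only on $a_m$, so $\pi_j\circ\tau_*$ is locally constant for each $j$, and $\tau_*$ is continuous. By (E1), $\pi_j(\tau_*a)-\pi_j(\tau_*0)$ is additive in $a$. So with $b=\tau_*0$ the map $S(a)=\tau_*a-b$ is additive in every coordinate.
\end{proof}

\subsection{A free group with a wandering open set}

The action of $R$ preserves $T$ and $V$. Being additive and continuous, it is $\mathbb Q_r$-linear on $V$, and it extends to a ring homomorphism $D\to\operatorname{End}_{\mathbb Q_r}(V)$. Since $D$ is a division algebra, each nonzero element of $D$ acts invertibly on $V$. The role of the point $\infty$ in Section~\ref{sec:char0}, whose translates are indexed by $\Gamma$, now has to be played by an open set.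

\begin{lemma}\label{lem:free}
There are a free group $\Gamma$ of rank $2$ of automorphisms of the topological group $X$, preserving $V$, each of the form $\tau_*$ with $\tau\in\operatorname{Aut}(K)$, and a nonempty compact open set $Z\subset V$ such that the sets $\gamma Z$, $\gamma\in\Gamma$, are pairwise disjoint.
\end{lemma}

\begin{proof}
\emph{Eigenlines.} Since $\xi_i^2=\delta_i^2$ with $\delta_i\ne0$, the operator $\xi_i$ on $V$ is diagonalizable with eigenvalues in $\{\delta_i,-\delta_i\}$. The operators $\xi_1,\xi_2$ have no common eigenvector, since it would be killed by $\xi_1\xi_2-\xi_2\xi_1$, a nonzero element of $D$. In particular neither is a scalar, so each has exactly two eigenlines, and the four lines are distinct. Write $\alpha_i=a+b\xi_i$ with $a,b\in\mathbb Z$ as in Lemma~\ref{lem:alpha}. It acts on the eigenlines of $\xi_i$ by $a\pm b\delta_i\in\mathbb Z_r$. The product of these numbers is $a^2+d_ib^2=\deg\alpha_i$ and their sum is $2a=\operatorname{tr}\alpha_i$ (as for every endomorphism acting on $V$, see \cite[III.8.6, V.2.3]{Silverman}). The product is nonzero and divisible by $r$ and the sum is a unit, so one eigenvalue $\lambda_i^+$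 is a unit and the other, $\lambda_i^-$, satisfies $0<|\lambda_i^-|_r<1$. Let $a_i^\pm\in\mathbb P(V)$ be the corresponding lines.

\emph{Contraction.} The projective line $\mathbb P(V)\cong\mathbb P^1(\mathbb Q_r)$ is compact, Hausdorff and infinite, with a basis of compact open sets. Choose pairwise disjoint compact open neighborhoods $N_i^\pm$ of the four points $a_i^\pm$, all avoiding some fifth point, and let $\Delta$ be the complement of their union, a nonempty open set. In coordinates $[s:s']$ with respect to an eigenbasis of $\alpha_i$, with $a_i^+=[1:0]$ and $a_i^-=[0:1]$, the map $\alpha_i^k$ multiplies $s'/s$ by $(\lambda_i^-/\lambda_i^+)^k$, which tends to $0$. On the compact set $\mathbb P(V)\setminus N_i^-$ the function $|s'/s|_r$ is bounded, so $\alpha_i^k$ maps this set into $N_i^+$ for large $k$. With $s/s'$ in place of $s'/s$, the map $\alpha_i^{-k}$ sends $\mathbb P(V)\setminus N_i^+$ into $N_i^-$ for large $k$. Fix $k$ that works in all four cases.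

\emph{Ping-pong.} Let $\Gamma$ be the group of automorphisms of $X$ generated by $\alpha_1^k$ and $\alpha_2^k$. By Lemma~\ref{lem:affine}, and since $\tau\mapsto\tau_*$ is a homomorphism, each $\gamma\in\Gamma$ is some $\tau_*$ and is a homeomorphism. For a letter $g=\alpha_i^{\pm k}$ put $N(g)=N_i^\pm$; then $g$ maps the complement of $N(g^{-1})$ into $N(g)$. Let $g_1\cdots g_m$, $m\ge1$, be a word with $g_{j+1}\ne g_j^{-1}$. The letter $g_m$ maps $\Delta$ into $N(g_m)$, and $N(g_{j+1})$ is disjoint from $N(g_j^{-1})$, so by induction the word maps $\Delta$ into $N(g_1)$, which is disjoint from $\Delta$. Hence $\Gamma$ is free of rank $2$ and $\gamma\Delta\cap\Delta=\emptyset$ for $\gamma\ne1$.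

The vectors in $V\setminus\{0\}$ that span a line in $\Delta$ form a nonempty open set; let $Z$ be a coset of some $r^mT$ inside it. If $\gamma Z$ meets $\gamma'Z$, then $\gamma'^{-1}\gamma\Delta$ meets $\Delta$, so $\gamma=\gamma'$.
\end{proof}

\subsection{The reduction}

Marking the single set $\Gamma Z$ would not give rigidity, since an open set has many affine symmetries. There are, however, infinitely many primes and only countably many compact open subsets of $V$, so we can mark the $\Gamma$-saturations of all of them. This forces $\tau_*$ to agree with an element of $\Gamma$ near a point, and the affine form of $\tau_*$ spreads the agreement over $V$. The second step is needed: for any permutation $\kappa$ of $\Gamma$, the homeomorphism of $\Gamma Z$ that acts on $\gamma Z$ as $\kappa(\gamma)\gamma^{-1}$ preserves $\Gamma Y$ for every $Y\subset Z$.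

\begin{proof}[Proof of Theorem~\ref{thm:main}(b) for $\ell>0$]
Let $Z_1,Z_2,\dots$ enumerate the nonempty compact open subsets of $V$, and enumerate the primes different from $\ell$ as $p_0,p_*,p_1,p_2,\dots$. Apply Proposition~\ref{prop:coding} with
\[
A_{p_0}=X,\qquad A_{p_i}=\Gamma Z_i\quad(i\ge1),\qquad A(x)=\bigcup_{x(\gamma)=1}\gamma Z .
\]
These sets are open, hence full by Lemma~\ref{lem:open}.

(C1) Lemma~\ref{lem:free} provides $\tau$. The sets $X$ and $\Gamma Z_i$ are $\Gamma$-invariant, and $\gamma_0A(x)$ is the union of the $\gamma Z$ with $x(\gamma_0^{-1}\gamma)=1$, which is $A(\gamma_0\cdot x)$.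

(C2) The sets $A(x)$ increase with $x$. The support of $f\in U_{A(x)}$ is compact by Lemma~\ref{lem:open}, so it is covered by finitely many of the open sets $\gamma Z$ with $x(\gamma)=1$.

(C3) Let $\tau_*\Gamma Y=\Gamma Y$ for every nonempty compact open $Y\subset V$, and $\tau_*A(x)=A(y)$. Fix $z_0\in Z$. Taking $Y=Z$, we find $\gamma_0\in\Gamma$ with $\tau_*z_0\in\gamma_0Z$. By continuity there is $m$ such that $Z'=z_0+r^mT$ satisfies $Z'\subset Z$ and $\tau_*Z'\subset\gamma_0Z$. Let $z\in Z'$ and let $Y$ be compact open with $z\in Y\subset Z'$. Then $\tau_*z\in\Gamma Y\cap\gamma_0Z$, and this set equals $\gamma_0Y$, because $\gamma Y\subset\gamma Z$ is disjoint from $\gamma_0Z$ for $\gamma\ne\gamma_0$. So $\gamma_0^{-1}\tau_*z$ lies in every such $Y$, and the intersection of these is $\{z\}$. Thus $\tau_*=\gamma_0$ on $Z'$.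

Write $\tau_*a=S(a)+b$ as in Lemma~\ref{lem:affine}(b). For $w\in r^mT$, subtracting $S(z_0)+b=\gamma_0z_0$ from $S(z_0+w)+b=\gamma_0(z_0+w)$ gives $S(w)=\gamma_0w$. For $w\in V$ there is $j$ with $r^jw\in r^mT$, so $r^jS(w)=S(r^jw)=r^j\gamma_0w$, and $S(w)=\gamma_0w$ because multiplication by $r$ is injective on $X$. With $w=z_0$ we get $b=0$. Hence $\tau_*=\gamma_0$ on $V\supset A(x)$, and $A(y)=\gamma_0A(x)=A(\gamma_0\cdot x)$. The sets $\gamma Z$ are nonempty and pairwise disjoint, so $y=\gamma_0\cdot x$.

Therefore $E(\Gamma,2)\le_B{\cong_n^{(\ell)}}$, and an isomorphism $\Gamma\cong F_2$ identifies $E(\Gamma,2)$ with $E_\infty$.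
\end{proof}

This completes the proof of Theorem~\ref{thm:main}, and with it of Corollary~\ref{cor:main}.

\begin{thebibliography}{9}

\bibitem{DJK}
Dougherty, Jackson and Kechris, \emph{The structure of hyperfinite Borel equivalence relations}, Trans. AMS \textbf{341} (1994).

\bibitem{Lang}
Lang, \emph{Algebra}.

\bibitem{Silverman}
Silverman, \emph{Arithmetic of Elliptic Curves}.

\bibitem{SCP}
\emph{Superrigidity and Classification Problems}, \texttt{http://sites.math.rutgers.edu/\textasciitilde sthomas/urbana-short.pdf}.

\end{thebibliography}
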